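# Medvedev logic is not canonical

## 1. The prime theories above a two-element set

Start with the poset of nonempty subsets of $\{1,2\}$, ordered by reverse inclusion. It has three points: a root $r=\{1,2\}$ and two maximal points $\{1\}$ and $\{2\}$ above it. Make it a Kripke model for intuitionistic propositional logic over countably many variables: $x_1$ is true at $\{1\}$ only, $x_2$ is true at $\{2\}$ only, and every other variable is true nowhere. Forcing is the usual one; in particular a point forces $\alpha\to\beta$ when every point above it that forces $\alpha$ also forces $\beta$, and $\neg\alpha$ is $\alpha\to\bot$.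

The set of points forcing a formula is an upset, and this poset has only five upsets. Each of them is the truth set of a very short formula:

$$\emptyset:\ \bot,\qquad \{\{1\}\}:\ x_1,\qquad \{\{2\}\}:\ x_2,\qquad \{\{1\},\{2\}\}:\ x_1\vee x_2,\qquad \text{all three points}:\ \top .$$

So for every formula $\psi$ there is exactly one $\psi^*$ in the list $\bot,\ x_1,\ x_2,\ x_1\vee x_2,\ \top$ with the same truth set, and then $\psi\leftrightarrow\psi^*$ is forced at $r$. For example $(\neg x_1)^*=x_2$, because $\neg x_1$ is forced at $\{2\}$ only.

Let $T_r,T_1,T_2$ be the sets of formulas forced at $r,\{1\},\{2\}$. Each is closed under intuitionistic consequence, omits $\bot$, and contains $A$ or $B$ whenever it contains $A\vee B$. Sets with these three properties are called prime theories. Which prime theories $T$ contain $T_r$? Since $\psi\leftrightarrow\psi^*\in T_r\subseteq T$, we have $\psi\in T$ iff $\psi^*\in T$, so $T$ is determined by which of $x_1,x_2$ it contains. It cannot contain both, since $\neg(x_1\wedge x_2)\in T_r$.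

- If $T$ contains neither, then by primeness it omits $x_1\vee x_2$, so $\psi\in T$ iff $\psi^*=\top$ iff $r\Vdash\psi$. Thus $T=T_r$.
- If $x_1\in T$, then $\psi\in T$ iff $\psi^*\in\{x_1,\ x_1\vee x_2,\ \top\}$ iff $\{1\}\Vdash\psi$. Thus $T=T_1$.
- If $x_2\in T$, then in the same way $T=T_2$.

So the prime theories above $T_r$, ordered by inclusion, form an exact copy of the poset we started from. Now consider the poset of all prime theories that contain a given logic. We have found a small piece at its top that looks like the nonempty subsets of a two-element set. If the logic is the one determined by the posets of nonempty subsets of finite sets, does the whole poset still behave like those finite pieces, or does it contain pieces that violate the laws of the logic? The next section makes this precise.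

## 2. Medvedev frames and canonical frames

**Definition (frames and logics).** A frame is a partially ordered set $\langle P,\le\rangle$. A valuation $V$ assigns an upset $V(q)$ to each variable $q$. A formula is valid in a frame if it is forced at every point under every valuation. For a class $\mathcal F$ of frames, $\mathcal L(\mathcal F)$ is the set of formulas valid in every frame of $\mathcal F$. An intermediate logic is a set of formulas that contains intuitionistic logic, is contained in classical logic, and is closed under substitution and modus ponens.

**Definition (Medvedev frames).** For a nonempty set $X$, finite or not, $P(X)$ is the frame of nonempty subsets of $X$, with $Y\le Z$ iff $Z\subseteq Y$. For finite $X$ this is the Medvedev frame determined by $X$. Medvedev logic $\mathbf{MV}$ is the set of formulas valid in all $P(X)$ with $X$ finite and nonempty.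

Going up means passing to a smaller set. Upsets of $P(X)$ are families closed under nonempty subsets, and the maximal points are the singletons. The frame in Section 1 is $P(\{1,2\})$. Since $P(\{1\})$ is a single point, $\mathbf{MV}$ is contained in classical logic.

**Definition (canonicity).** A prime theory is a set of formulas closed under intuitionistic consequence, not containing $\bot$, and containing $A$ or $B$ whenever it contains $A\vee B$. The canonical frame of an intermediate logic $L$ is the set of all prime theories containing $L$, ordered by inclusion. The logic $L$ is canonical if its canonical frame validates every formula of $L$.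

For example, classical logic is canonical: a prime theory containing it contains $A$ or $\neg A$ for each $A$, so no two different ones are comparable, and a poset in which no two different points are comparable validates $p\vee\neg p$. Section 1 shows that the canonical frame of $\mathbf{MV}$ has an upset isomorphic to $P(\{1,2\})$; note that $T_r\supseteq\mathbf{MV}$, because $P(\{1,2\})$ validates $\mathbf{MV}$.

The question of the canonicity of $\mathbf{MV}$ comes from "Hypercanonicity, Extensive Canonicity, Canonicity and Strong Completeness of Intermediate Propositional Logics" (https://core.ac.uk/download/187864638.pdf). Two known facts form the background: $\mathbf{MV}$ is not finitely axiomatizable, and no axiomatization of it is known. So we cannot go through a list of axioms and test them one by one.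

**Theorem 1.** $\mathbf{MV}$ is not canonical.

We use the following textbook facts.

**Fact (a): persistence and locality.** If $x\Vdash\psi$ and $x\le y$ then $y\Vdash\psi$. Forcing at $x$ depends only on the upset generated by $x$. Hence a formula refuted on an upset $Q$ of a frame is refuted on the frame: upsets of $Q$ are upsets of the whole frame, and forcing at points of $Q$ does not change.

**Fact (b): p-morphisms.** A p-morphism $h$ is a monotone map between frames such that $h(x)\le y'$ implies $h(y)=y'$ for some $y\ge x$. If $V(q)=h^{-1}(V'(q))$ for the variables $q$ of $\psi$, then $x\Vdash\psi$ iff $h(x)\Vdash'\psi$. Example: let $g$ map $\{1,2,3\}$ onto $\{1,2\}$ with $g(1)=1$, $g(2)=g(3)=2$. Then $Y\mapsto g[Y]$ is a p-morphism $P(\{1,2,3\})\to P(\{1,2\})$: for $\emptyset\neq Z\subseteq g[Y]$ the set $Y\cap g^{-1}[Z]$ is a subset of $Y$ with image $Z$.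

**Fact (c): prime theories.** If $\chi$ is not an intuitionistic consequence of $\Sigma$, some prime theory contains $\Sigma$ and omits $\chi$. In the canonical frame of $L$ with $V(q)=\{T:q\in T\}$, a point $T$ forces exactly the formulas that belong to $T$.

**Fact (d): checking an implication everywhere.** If at every point where $\beta$ fails $\alpha$ fails too, then $\alpha\to\beta$ is forced at every point. If this is known only at all points above $w$, then $\alpha\to\beta$ is forced at $w$. Conversely, if $x\Vdash\alpha\to\beta$ and $x\nVdash\beta$, then $x\nVdash\alpha$.

## 3. Unions of points and minimal witnesses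

To refute canonicity we need a member of $\mathbf{MV}$ that fails on the canonical frame. A natural first candidate is
$$(\neg p\to(q\vee r))\to\big((\neg p\to q)\vee(\neg p\to r)\big).\tag{1}$$
It is valid in every $P(X)$. Suppose $x\Vdash\neg p\to(q\vee r)$ but there are $y,z\subseteq x$, both forcing $\neg p$, with $y\nVdash q$ and $z\nVdash r$. A set forces $\neg p$ iff none of its singletons forces $p$, so $y\cup z\Vdash\neg p$. Hence $y\cup z$ forces $q$ or $r$, and by persistence $y\Vdash q$ or $z\Vdash r$, a contradiction.

This argument takes unions and never uses that $X$ is finite. It works as well for the poset of nonempty closed subsets of a Hausdorff space, since a union of two closed sets is closed and singletons are closed. So (1) cannot separate finite sets from these infinite structures. We want a member of $\mathbf{MV}$ whose validity depends on finiteness.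

Finiteness gives us minimal witnesses. If $X$ is finite and some subset of $x$ forces $p$ but not $u$, then there is a $\subseteq$-minimal such subset $y$. In $P(\omega)$ this can fail: if all points force $p$ and $u$ is the family of finite nonempty sets, the witnesses are the infinite sets, and each of them properly contains another. A formula cannot name a minimal $y$, but it can say that a witness may be replaced by a witness inside it with an extra property. For a minimal $y$ the replacement is $y$ itself, so all of $y$ must have the extra property. For large infinite sets the replacement can be proper, and the demand is easy to meet.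

## 4. A two-colored grid and the formula $\Phi$

Let $y$ and $z$ be disjoint nonempty sets. Call the pairs $(a,b)\in y\times z$ cells. Let two colors $c,d$ be given, each cell having at most one of them. If each row $y\times\{b\}$ is entirely $c$ or entirely $d$, and likewise each column $\{a\}\times z$, then the whole grid has one color, because every row meets every column. So not both colors occur.

Compare the grid $\omega\times\omega$ with cell $(i,j)$ colored $c$ if $i<j$ and $d$ if $i\ge j$. No row with $j\geq 1$ is monochromatic, but the row at $j$ has infinitely many $d$-cells, the column at $i$ has infinitely many $c$-cells, and both colors occur in every product of two infinite sets. If "one-colored" is replaced by "one-colored on a large part", the contradiction disappears. The formula is built so that, for minimal witnesses, "on a large part" means "everywhere".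

For variables $p,u,v,c,d$ put $\kappa=(p\to u)\vee(\neg p\to v)$ and

- $\pi_1:\ (c\wedge d)\to(p\vee\neg p)$
- $\pi_2:\ \big((c\vee d)\to((p\to u)\vee p)\big)\to((p\to u)\vee p)$
- $\pi_3:\ \big((c\vee d)\to((\neg p\to v)\vee\neg p)\big)\to((\neg p\to v)\vee\neg p)$
- $\pi_4:\ \big(c\to(p\vee\neg p)\big)\to\kappa$
- $\pi_5:\ \big(d\to(p\vee\neg p)\big)\to\kappa$

$$\Phi:=\pi_1\wedge\pi_2\wedge\pi_3\wedge\pi_4\wedge\pi_5\to\kappa.\tag{2}$$

The intended reading is this. Sets forcing $p$ lie on the $y$-side, sets forcing $\neg p$ on the $z$-side, and sets forcing neither contain a cell. Failure of $p\to u$ means "large on the $y$-side"; failure of $\neg p\to v$ means "large on the $z$-side"; failure of $\kappa$ means both. Then $\pi_1$ says no cell has both colors; $\pi_2$ says that a set large on the $y$-side and not inside it contains a subset with these two properties that is colored; $\pi_3$ is the same for the $z$-side; $\pi_4$ and $\pi_5$ say that a set large on both sides contains cells of both colors.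

*Two small grids.* On a $1\times1$ grid, with $y=\{a\}$ and $z=\{b\}$, the formulas $\pi_4,\pi_5$ require the single cell to have both colors, and $\pi_1$ forbids it. On a $2\times1$ grid these three formulas no longer suffice. In $P(\{a,a',b\})$ let $p=\{Y\subseteq\{a,a'\}\}$, $u=\{\{a\},\{a'\}\}$, $v=\emptyset$, $c=\{Y:\text{not both }a',b\in Y\}$, $d=\{Y:\text{not both }a,b\in Y\}$. Then $\kappa$ fails only at $x=\{a,a',b\}$. If $Y$ is in $c\cap d$ then $Y\subseteq\{a,a'\}$ or $Y=\{b\}$, so $\pi_1$ holds everywhere. The subset $\{a,b\}$ of $x$ forces $c$ and the subset $\{a',b\}$ forces $d$, and neither forces $p\vee\neg p$, so $\pi_4,\pi_5$ hold at $x$. The culprit is $\pi_2$: the only subset of $x$ that forces neither $p\to u$ nor $p$ is $x$ itself, and $x$ forces neither $c$ nor $d$. The row $\{a,a'\}\times\{b\}$ is mixed, and $\pi_2$ notices this because $\{a,a'\}$ is a minimal witness.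

**Lemma 2.** $\Phi\in\mathbf{MV}$.

*Proof.* Suppose $\Phi$ fails somewhere in $P(X)$, $X$ finite, under some valuation. Then some point $x$ forces $\pi_1,\dots,\pi_5$ but $x\nVdash\kappa$. By persistence all subsets of $x$ force $\pi_1,\dots,\pi_5$.

**Step 1: choose the grid.** The aim is to fix minimal witnesses. As $x\nVdash\kappa$, some $y\subseteq x$ has $y\Vdash p$, $y\nVdash u$, and some $z\subseteq x$ has $z\Vdash\neg p$, $z\nVdash v$. Since $X$ is finite, choose both $\subseteq$-minimal with these properties. For $a\in y$ we have $\{a\}\Vdash p$; for $b\in z$ we have $\{b\}\Vdash\neg p$. Hence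
$$\text{a set containing some }a\in y\text{ does not force }\neg p;\qquad \text{a set containing some }b\in z\text{ does not force }p.\tag{3}$$
In the first case the singleton $\{a\}$ above it forces $p$; in the second, persistence would give $\{b\}\Vdash p$. In particular $y\cap z=\emptyset$.

**Step 2: rows are monochromatic.** We show that for each $b\in z$ the set $x_b=y\cup\{b\}$ forces $c$ or forces $d$. Since $y\subseteq x_b$, we have $x_b\nVdash p\to u$, and $x_b\nVdash p$ by (3). As $x_b\Vdash\pi_2$, Fact (d) gives $x_b\nVdash(c\vee d)\to((p\to u)\vee p)$. So there is $x'\subseteq x_b$ with $x'\Vdash c\vee d$, $x'\nVdash p\to u$ and $x'\nVdash p$. If $b\notin x'$, then $x'\subseteq y$ and so $x'\Vdash p$, a contradiction; hence $b\in x'$. Since $x'\nVdash p\to u$, some $y''\subseteq x'$ has $y''\Vdash p$ and $y''\nVdash u$. By (3), $b\notin y''$, so $y''\subseteq y$, and $y''=y$ by minimality. Thus $x'\supseteq y\cup\{b\}$, that is, $x'=x_b$, and $x_b\Vdash c\vee d$.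

**Step 3: columns are monochromatic.** We show that for each $a\in y$ the set $x_a=\{a\}\cup z$ forces $c$ or forces $d$. Since $z\subseteq x_a$, we have $x_a\nVdash\neg p\to v$, and $x_a\nVdash\neg p$ by (3). By $\pi_3$ there is $x'\subseteq x_a$ with $x'\Vdash c\vee d$, $x'\nVdash\neg p\to v$ and $x'\nVdash\neg p$. If $a\notin x'$, then $x'\subseteq z$ and $x'\Vdash\neg p$, a contradiction; hence $a\in x'$. Some $z''\subseteq x'$ has $z''\Vdash\neg p$ and $z''\nVdash v$. By (3), $a\notin z''$, so $z''\subseteq z$, and $z''=z$ by minimality. Hence $x'=x_a$.

**Step 4: both colors occur.** Let $w=y\cup z\subseteq x$. Because of $y$ and $z$, $w\nVdash\kappa$. By $\pi_4$ there is $w'\subseteq w$ with $w'\Vdash c$ and $w'\nVdash p\vee\neg p$. Subsets of $y$ force $p$ and subsets of $z$ force $\neg p$, so $w'\not\subseteq y$ and $w'\not\subseteq z$. Therefore $w'$ contains some $a\in y$ and some $b\in z$, and $\{a,b\}\Vdash c$ by persistence. In the same way, $\pi_5$ gives $a'\in y$ and $b'\in z$ with $\{a',b'\}\Vdash d$.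

**Step 5: the contradiction.** By (3) no cell $\{a'',b''\}$ with $a''\in y$, $b''\in z$ forces $p$ or $\neg p$, so by $\pi_1$ no cell forces both $c$ and $d$. Now $\{a,b\}\Vdash c$, so $\{a,b\}\nVdash d$. Hence $y\cup\{b\}\nVdash d$, so $y\cup\{b\}\Vdash c$ by Step 2, and $\{a',b\}\Vdash c$. Then $\{a',b\}\nVdash d$, hence $\{a'\}\cup z\nVdash d$, so $\{a'\}\cup z\Vdash c$ by Step 3, and $\{a',b'\}\Vdash c$. But $\{a',b'\}\Vdash d$, so this cell forces both colors, a contradiction. $\square$

Finiteness was used only in Step 1, to choose $y$ and $z$ minimal.

## 5. Infinite sets refute $\Phi$, but do not fit into a canonical frame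

The grid $\omega\times\omega$ of Section 4 gives the first refutation.

**Theorem 3.** For every infinite set $X$, $\mathcal L(P(X))\subsetneq\mathbf{MV}$, and $\Phi\in\mathbf{MV}\setminus\mathcal L(P(X))$.

*Proof.* **Step 1: inclusion.** We map $P(X)$ onto every Medvedev frame. Each Medvedev frame is isomorphic to some $P(\{1,\dots,n\})$. Take a surjection $g:X\to\{1,\dots,n\}$ and $h(Y)=g[Y]$. If $Z\subseteq Y$ then $g[Z]\subseteq g[Y]$, so $h$ is monotone. If $\emptyset\ne Z\subseteq g[Y]$, then $Y\cap g^{-1}[Z]$ is a nonempty subset of $Y$ with image $Z$, so $h$ is a p-morphism. It is onto, since $h(g^{-1}[Z])=Z$. If a formula fails on $P(\{1,\dots,n\})$ under $V'$, then by Fact (b) it fails on $P(X)$ under $h^{-1}(V')$, at any preimage of the refuting point. Hence $\mathcal L(P(X))\subseteq\mathbf{MV}$.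

**Step 2: a valuation refuting $\Phi$.** Take pairwise distinct elements $a_i,b_j\in X$ $(i,j\in\omega)$ and let $A=\{a_i:i\in\omega\}$, $B=\{b_j:j\in\omega\}$. By Fact (a) we may work in the upset $P(A\cup B)$. Let
$$p=\{Y\subseteq A\},\quad u=\{Y\subseteq A:\ Y\text{ finite}\},\quad v=\{Y\subseteq B:\ Y\text{ finite}\},$$
$$c=\{Y:\ i<j\text{ whenever }a_i,b_j\in Y\},\qquad d=\{Y:\ i\ge j\text{ whenever }a_i,b_j\in Y\}.$$
These are upsets. We have $Y\Vdash\neg p$ iff $Y\cap A=\emptyset$ iff $Y\subseteq B$; $Y\nVdash p\to u$ iff $Y\cap A$ is infinite; and $Y\nVdash\neg p\to v$ iff $Y\cap B$ is infinite.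

**Step 3: all $\pi_i$ hold everywhere.** We use Fact (d).

- $\pi_1$: if $Y\in c\cap d$, no pair $a_i,b_j$ lies in $Y$, so $Y\subseteq A$ or $Y\subseteq B$, and $Y\Vdash p\vee\neg p$.
- $\pi_2$: if $Y\nVdash(p\to u)\vee p$, then $Y\cap A$ is infinite and some $b_j\in Y$. The set $\{a_i\in Y:i\ge j\}\cup\{b_j\}$ forces $d$, but neither $p\to u$ (its $A$-part is infinite) nor $p$.
- $\pi_3$: if $Y\nVdash(\neg p\to v)\vee\neg p$, then $Y\cap B$ is infinite and some $a_i\in Y$. The set $\{a_i\}\cup\{b_j\in Y:j>i\}$ forces $c$, but neither $\neg p\to v$ nor $\neg p$.
- $\pi_4,\pi_5$: if $Y\nVdash\kappa$, then $Y\cap A$ and $Y\cap B$ are infinite, so $Y$ contains some $\{a_i,b_j\}$ with $i<j$ and some $\{a_{i'},b_{j'}\}$ with $i'\ge j'$. The first forces $c$, the second $d$, and neither forces $p\vee\neg p$.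

Finally $A\cup B\nVdash\kappa$, so $\Phi$ fails at $A\cup B$. By Lemma 2 the inclusion is strict. $\square$

It is tempting to finish at once by finding $P(\omega)$ as an upset of the canonical frame, as Section 1 found $P(\{1,2\})$. This cannot work.

**Remark 4.** For infinite $X$, $P(X)$ is not isomorphic to an upset of the canonical frame of any intermediate logic. The union of a nonempty chain of prime theories containing $L$ is again a prime theory containing $L$: a derivation uses finitely many premises, which lie in one member of the chain, and $\bot$ is in no member; if $A\vee B$ lies in some member, so does $A$ or $B$. So every chain in an upset of the canonical frame has an upper bound in that upset. But for distinct $x_0,x_1,\dots\in X$ the sets $Y_n=\{x_n,x_{n+1},\dots\}$ form a chain in $P(X)$, and an upper bound would be a nonempty set contained in $\bigcap_nY_n=\emptyset$.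

The remark also tells us what to ask for: decreasing chains of nonempty sets should have nonempty intersections. Closed subsets of a compact space have this property.

## 6. Closed subsets of the Cantor space in the canonical frame

Let $A,B$ be disjoint copies of the Cantor space and $S=A\sqcup B$. Recall that $S$ is compact Hausdorff, has a base of clopen sets, has no isolated points, and has exactly countably infinitely many clopen subsets. So the clopen sets can be named by the variables, one variable each. Let $W$ be the poset of nonempty closed subsets of $S$, with $F\le G$ iff $G\subseteq F$.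

Two separation facts will be used. If $F$ is closed and $s\notin F$, there is a clopen neighborhood of $s$ disjoint from $F$; its complement is a clopen set containing $F$ but not $s$. Consequently $F$ is the intersection of all clopen sets containing it.

**Lemma 5.** $W$ is isomorphic to an upset of the canonical frame of $\mathbf{MV}$.

*Proof.* Index the variables bijectively by the clopen subsets $K$ of $S$, writing $x_K$. Put $[K]=\{F\in W:F\subseteq K\}$, an upset, and $\nu(x_K)=[K]$. Let $\mathrm{Th}(F)$ be the set of formulas forced at $F$ in $(W,\nu)$. We show that $\mathrm{Th}$ is the required isomorphism; the plan is that of Section 1, with clopen sets as names.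

**Step 1: every formula reduces to a disjunction of variables.** Given $\psi$, let $S_1,\dots,S_m$ be the atoms of the finite Boolean algebra of clopen sets generated by those $K$ for which $x_K$ occurs in $\psi$ (just $S$, if there are none). They form a partition of $S$ into nonempty clopen sets. Define
$$h:W\to P(\{1,\dots,m\}),\qquad h(F)=\{j:F\cap S_j\ne\emptyset\}.$$
It is monotone: $G\subseteq F$ implies $h(G)\subseteq h(F)$. It is a p-morphism: if $\emptyset\ne Y\subseteq h(F)$, then $G=F\cap\bigcup_{j\in Y}S_j$ is nonempty and closed, $G\subseteq F$, and $h(G)=Y$. For a set $Y\subseteq\{1,\dots,m\}$ put $K_Y=\bigcup_{j\in Y}S_j$. Then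
$$h(F)\subseteq Y\iff F\subseteq K_Y.\tag{4}$$
If $x_K$ occurs in $\psi$, each $S_j$ is contained in $K$ or disjoint from $K$. So $F\subseteq K$ iff every $S_j$ that meets $F$ is contained in $K$, that is, iff $K_{h(F)}\subseteq K$. Therefore $\nu(x_K)=h^{-1}(V'(x_K))$ with $V'(x_K)=\{Y:K_Y\subseteq K\}$, an upset of $P(\{1,\dots,m\})$. Let $U$ be the upset of points forcing $\psi$ under $V'$. By Fact (b),
$$\{F:F\Vdash\psi\}=h^{-1}(U).\tag{5}$$
Since $U$ is closed under nonempty subsets, $h(F)\in U$ iff $h(F)\subseteq Y$ for some $Y\in U$. With (4), $\{F:F\Vdash\psi\}=\bigcup_{Y\in U}[K_Y]$. Hence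
$$\psi\leftrightarrow\bigvee_{Y\in U}x_{K_Y}\quad\text{is forced at every point of }(W,\nu),\tag{6}$$
the empty disjunction being $\bot$.

**Step 2: the values of $\mathrm{Th}$ lie in the canonical frame.** By the forcing clauses, $\mathrm{Th}(F)$ is closed under intuitionistic consequence, omits $\bot$, and has the disjunction property. If $\psi\in\mathbf{MV}$, then $\psi$ is valid in the Medvedev frame $P(\{1,\dots,m\})$, so $U$ is everything, and $F\Vdash\psi$ by (5). So $\mathrm{Th}(F)$ is a prime theory containing $\mathbf{MV}$.

**Step 3: $\mathrm{Th}$ is an order embedding.** If $F\le G$, then $\mathrm{Th}(F)\subseteq\mathrm{Th}(G)$ by persistence. If $F\not\le G$, pick $s\in G\setminus F$ and a clopen $K\supseteq F$ with $s\notin K$. Then $G\not\subseteq K$, so $x_K\in\mathrm{Th}(F)\setminus\mathrm{Th}(G)$.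

**Step 4: the image is an upset.** Let $T$ be a prime theory with $T\supseteq\mathrm{Th}(F)$; we must find $G$ with $T=\mathrm{Th}(G)$. Let $\mathcal K=\{K:x_K\in T\}$. The formulas
$$x_K\wedge x_L\to x_{K\cap L},\qquad x_K\to x_L\ (K\subseteq L),\qquad \neg x_\emptyset,\qquad x_K\ (K\supseteq F)$$
all belong to $\mathrm{Th}(F)\subseteq T$. So $\mathcal K$ is closed under intersections and under larger clopen sets, $\emptyset\notin\mathcal K$ because $\bot\notin T$, and $\mathcal K$ contains every clopen $K\supseteq F$. Let $G=\bigcap\mathcal K$. It is closed. It is nonempty by compactness, since finite intersections of members of $\mathcal K$ are in $\mathcal K$ and hence nonempty. It is contained in $F$, which is the intersection of the clopen sets containing it. Moreover, for clopen $K$,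
$$G\subseteq K\iff K\in\mathcal K.\tag{7}$$
The direction from right to left is clear. If $G\subseteq K$, the compact set $S\setminus K$ is covered by the complements of members of $\mathcal K$, so finitely many suffice; thus some finite intersection of members of $\mathcal K$ lies in $K$, and $K\in\mathcal K$.

Now let $\psi$ be any formula, with $U$ and $K_Y$ as in Step 1. By (6), $\psi\leftrightarrow\bigvee_{Y\in U}x_{K_Y}$ is in $\mathrm{Th}(F)\subseteq T$. As $T$ is prime, $\psi\in T$ iff $x_{K_Y}\in T$ for some $Y\in U$ (never, if $U=\emptyset$). By (7) this holds iff $G\subseteq K_Y$ for some $Y\in U$, and by (6) iff $G\Vdash\psi$. So $T=\mathrm{Th}(G)$. $\square$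

Step 2 also shows where a direct attempt to prove canonicity would stop. Valuations on $W$ that factor through a finite clopen partition can be pushed down to a finite Medvedev frame, so they refute nothing in $\mathbf{MV}$. But validity on a frame concerns all upsets, and not all of them factor. For example, let $u$ be the family of $F\subseteq A$ with empty interior, and let $S_1,\dots,S_m$ be any clopen partition with its map $h$. A finite set $F'\subseteq A$ with one point in each nonempty $S_j\cap A$ satisfies $h(F')=h(A)$, yet $F'\in u$ and $A\notin u$. This upset is the one we use.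

## 7. A matching that meets every clopen rectangle

It remains to refute $\Phi$ on $W$. We need a notion of "large" for closed sets and a coloring of $A\times B$ such that every large row or column contains a large one-colored part, and every large rectangle contains both colors.

Keeping "infinite" as the notion of "large" causes trouble with the coloring used below, in which $c$-cells form a set $N\subseteq A\times B$ where every point has at most one partner. Let $F\subseteq A$ be a convergent sequence of distinct points with its limit. The $N$-partners of $F$ form a countable set. Identify $B$ with $C\times C$, $C$ the Cantor space. As $C$ is uncountable, some $G=\{t\}\times C$ contains none of these partners. Then $F\cup G$ is infinite on both sides but contains no $c$-cell, so $\pi_4$ would fail there. If instead "large" means "has nonempty interior", only countably many rectangles of clopen sets have to be met, and a countable $N$ can do this.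

**Lemma 6.** $\Phi$ is refuted on $W$.

*Proof.* **Step 1: the matching.** We construct $N\subseteq A\times B$ such that each $a\in A$ is related to at most one $b$, each $b\in B$ to at most one $a$, and $N$ meets $U\times V$ for all nonempty clopen $U\subseteq A$, $V\subseteq B$. Enumerate all such pairs as $(U_n,V_n)$, $n\in\omega$. A nonempty open set is infinite, as there are no isolated points. So we may choose inductively
$$a_n\in U_n\setminus\{a_i:i<n\},\qquad b_n\in V_n\setminus\{b_i:i<n\}.$$
Then $N=\{(a_n,b_n):n\in\omega\}$ is as required.

**Step 2: the valuation.** Interiors are taken in $S$. Let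
$$p=\{F:F\subseteq A\},\quad u=\{F\subseteq A:\operatorname{int}F=\emptyset\},\quad v=\{F\subseteq B:\operatorname{int}F=\emptyset\},$$
$$c=\{F:(F\cap A)\times(F\cap B)\subseteq N\},\qquad d=\{F:((F\cap A)\times(F\cap B))\cap N=\emptyset\}.$$
These are closed under nonempty closed subsets, so they are upsets of $W$. As $F\cap A$ is closed, $F\Vdash\neg p$ iff $F\cap A=\emptyset$ iff $F\subseteq B$. Also $F\nVdash p\to u$ iff some closed subset of $F\cap A$ has nonempty interior, iff $\operatorname{int}(F\cap A)\ne\emptyset$; and $F\nVdash\neg p\to v$ iff $\operatorname{int}(F\cap B)\ne\emptyset$.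

**Step 3: all $\pi_i$ hold everywhere.** We use Fact (d) at each $F\in W$.

- $\pi_1$: if $F\in c\cap d$, then $(F\cap A)\times(F\cap B)=\emptyset$, so $F\subseteq A$ or $F\subseteq B$, and $F\Vdash p\vee\neg p$.
- $\pi_2$: let $F\nVdash(p\to u)\vee p$. Then $\operatorname{int}(F\cap A)\ne\emptyset$ and there is $b\in F\cap B$. Remove from $\operatorname{int}(F\cap A)$ the at most one point $N$-related to $b$. What remains is open and nonempty, so it contains a nonempty clopen $U$. The closed set $U\cup\{b\}\subseteq F$ forces $d$, but not $p\to u$ because $U$ is open and nonempty, and not $p$ because of $b$. So $F\nVdash(c\vee d)\to((p\to u)\vee p)$.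
- $\pi_3$: let $F\nVdash(\neg p\to v)\vee\neg p$. Then $\operatorname{int}(F\cap B)\ne\emptyset$ and there is $a\in F\cap A$. Remove from $\operatorname{int}(F\cap B)$ the at most one point $N$-related to $a$, and take a nonempty clopen $V$ in the rest. The closed set $\{a\}\cup V\subseteq F$ forces $d$, but neither $\neg p\to v$ nor $\neg p$. So $F\nVdash(c\vee d)\to((\neg p\to v)\vee\neg p)$.
- $\pi_4,\pi_5$: let $F\nVdash\kappa$. Then there are nonempty clopen sets $U\subseteq F\cap A$ and $V\subseteq F\cap B$. Some $(a_n,b_n)$ lies in $U\times V$, and $\{a_n,b_n\}\subseteq F$ forces $c$ but not $p\vee\neg p$. Next take any $b\in V$; as $U$ is infinite there is $a\in U$ with $(a,b)\notin N$, and $\{a,b\}\subseteq F$ forces $d$ but not $p\vee\neg p$. So $F$ forces neither $c\to(p\vee\neg p)$ nor $d\to(p\vee\neg p)$.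

**Step 4: $\kappa$ fails at $S$.** The sets $S\cap A=A$ and $S\cap B=B$ are open and nonempty. So $S\nVdash\kappa$, and $S\nVdash\Phi$. $\square$

*Proof of Theorem 1.* By Lemma 5 the canonical frame of $\mathbf{MV}$ has an upset isomorphic to $W$. Transfer the valuation of Lemma 6 to it. By Fact (a) the canonical frame refutes $\Phi$ at $\mathrm{Th}(S)$. But $\Phi\in\mathbf{MV}$ by Lemma 2. So the canonical frame does not validate $\mathbf{MV}$. $\square$

## 8. Halving with decreasing thresholds, and strong completeness

**Definition (strong completeness).** Write $\Gamma\vdash_L\chi$ if $\bigwedge\Gamma_0\to\chi\in L$ for some finite $\Gamma_0\subseteq\Gamma$. A logic $L$ is strongly complete if, whenever $\Gamma\nvdash_L\chi$, some frame validating $L$ carries a valuation and a point forcing all of $\Gamma$ but not $\chi$.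

For classical logic this is the compactness theorem of propositional logic: the one-point frame validates classical logic, and if no finite part of $\Gamma$ entails $\chi$, one truth assignment makes $\Gamma$ true and $\chi$ false.

A canonical logic is strongly complete: if $\Gamma\nvdash_L\chi$, then $\chi$ is not an intuitionistic consequence of $\Gamma\cup L$, so by Fact (c) some prime theory $T\supseteq\Gamma\cup L$ omits $\chi$, and in the canonical frame, which validates $L$, the point $T$ forces $\Gamma$ but not $\chi$. So failure of strong completeness strengthens Theorem 1 and proves it a second time.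

We want infinitely many premises, each finite part of which can be met in a finite Medvedev frame, and which together produce a refutation of $\Phi$. In a finite grid, a row split into two colors loses at most half of its size in the larger part. So we replace "large" by a sequence of thresholds, each half of the one before, and let the replacement in $\pi_2$ move from one threshold to the next.

Take variables $p,c,d,s_i,t_i$ $(i\in\omega)$, put $\kappa_i=(p\to s_i)\vee(\neg p\to t_i)$ and $\chi=\kappa_0$. Let $\Gamma$ consist of $\pi_1$ and, for all $i$,

- $s_{i+1}\to s_i$ and $t_{i+1}\to t_i$;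
- $\pi_2^i:\ \big((c\vee d)\to((p\to s_{i+1})\vee p)\big)\to((p\to s_i)\vee p)$;
- $\pi_3^i:\ \big((c\vee d)\to((\neg p\to t_{i+1})\vee\neg p)\big)\to((\neg p\to t_i)\vee\neg p)$;
- $\pi_4^i:\ \big(c\to(p\vee\neg p)\big)\to\kappa_i$ and $\pi_5^i:\ \big(d\to(p\vee\neg p)\big)\to\kappa_i$.

**Theorem 7.** (1) $\Gamma\nvdash_{\mathbf{MV}}\chi$. (2) If a frame has a valuation and a point $w$ forcing $\Gamma$ but not $\chi$, then it refutes $\Phi$. Hence $\mathbf{MV}$ is not strongly complete.

The coloring in the proof of (1) is membership: $A$ is a finite set, $B$ is a copy of its power set, and $(a,\beta)$ has color $c$ if $a\in\beta$ and $d$ if $a\notin\beta$. In the smallest case $|A|=2$, so $|B|=4$; call $Y$ large if it contains both elements of $A$ and more than half, so at least three, of the four subsets. Among three subsets of a two-element set one is nonempty and one is not the whole set, so both colors occur in every large $Y$. The proof does this for $k+1$ thresholds.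

*Proof of (1).* A finite $\Gamma_0\subseteq\Gamma$ contains $\pi_4^i,\pi_5^i$ only for $i$ up to some $k$. So it suffices, for each $k$, to find a point of a Medvedev frame forcing all of $\Gamma$ except possibly $\pi_4^i,\pi_5^i$ with $i>k$, and not forcing $\chi$.

**Step 1: the model.** Let $m\ge(k+1)2^{k+1}$, let $A$ have $m$ elements, let $B$ be a disjoint copy of the power set of $A$, and let $X=A\sqcup B$. We treat $\beta\in B$ as a subset of $A$. In $P(X)$ let
$$p=\{Y\subseteq A\},\quad s_i=\{Y\subseteq A:|Y|\le m/2^{i+1}\},\quad t_i=\{Y\subseteq B:|Y|\le 2^m/2^{i+1}\},$$
$$c=\{Y:\forall a\in Y\cap A\ \forall\beta\in Y\cap B\ (a\in\beta)\},\qquad d=\{Y:\forall a\in Y\cap A\ \forall\beta\in Y\cap B\ (a\notin\beta)\}.$$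
These are upsets. As before, $Y\Vdash\neg p$ iff $Y\subseteq B$; further $Y\nVdash p\to s_i$ iff $|Y\cap A|>m/2^{i+1}$, and $Y\nVdash\neg p\to t_i$ iff $|Y\cap B|>2^m/2^{i+1}$.

**Step 2: the premises without counting.** If $Y\in c\cap d$, there is no pair $a\in Y\cap A$, $\beta\in Y\cap B$, so $Y\subseteq A$ or $Y\subseteq B$; hence $\pi_1$ holds everywhere. Since $s_{i+1}\subseteq s_i$ and $t_{i+1}\subseteq t_i$, the formulas $s_{i+1}\to s_i$ and $t_{i+1}\to t_i$ hold everywhere.

**Step 3: halving.** We verify $\pi_2^i$ and $\pi_3^i$ at every $Y$, for all $i$. For $\pi_2^i$, suppose $|Y\cap A|>m/2^{i+1}$ and $\beta\in Y\cap B$. One of $Y\cap A\cap\beta$ and $(Y\cap A)\setminus\beta$ has at least half the elements of $Y\cap A$, hence more than $m/2^{i+2}$. Together with the point $\beta$ it forms a subset of $Y$ that forces $c$ in the first case, $d$ in the second, and forces neither $p\to s_{i+1}$ nor $p$. For $\pi_3^i$, suppose $|Y\cap B|>2^m/2^{i+1}$ and $a\in Y\cap A$. One of $\{\beta\in Y\cap B:a\in\beta\}$ and $\{\beta\in Y\cap B:a\notin\beta\}$ has more than $2^m/2^{i+2}$ elements. Together with the point $a$ it forms a subset of $Y$ that forces $c$ or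 $d$, but neither $\neg p\to t_{i+1}$ nor $\neg p$.

**Step 4: both colors in large sets.** We verify $\pi_4^i$ and $\pi_5^i$ for $i\le k$. Let $Y\nVdash\kappa_i$, $y=Y\cap A$, $z=Y\cap B$. Then
$$|y|>m/2^{i+1}\ge m/2^{k+1}\ge k+1,\qquad |z|>2^m/2^{i+1}\ge2^{m-k-1}.$$
If there were no $a\in y$, $\beta\in z$ with $a\in\beta$, then every $\beta\in z$ would be disjoint from $y$, so $|z|\le2^{m-|y|}\le2^{m-k-1}$, a contradiction. If there were no $a\in y$, $\beta\in z$ with $a\notin\beta$, then every $\beta\in z$ would contain $y$, and again $|z|\le2^{m-|y|}\le2^{m-k-1}$, a contradiction. So $Y$ has a two-element subset $\{a,\beta\}$ forcing $c$ but not $p\vee\neg p$, and another one forcing $d$ but not $p\vee\neg p$.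

**Step 5: $\chi$ fails at $X$.** Indeed $m>m/2$ and $2^m>2^m/2$, so $X\nVdash p\to s_0$ and $X\nVdash\neg p\to t_0$. This proves (1).

*Proof of (2).* Let $w$ force $\Gamma$ but not $\chi$. Keep $p,c,d$ and let $u=\bigcap_is_i$ and $v=\bigcap_it_i$, which are upsets.

**Step 6: the limit valuation.** We relate $u,v$ to the thresholds. For every point $x$,
$$x\nVdash p\to u\iff x\nVdash p\to s_i\text{ for some }i,\qquad x\nVdash\neg p\to v\iff x\nVdash\neg p\to t_i\text{ for some }i.\tag{8}$$
Indeed $x\nVdash p\to u$ iff some $x''\ge x$ forces $p$ and lies outside $\bigcap_is_i$, that is, outside some $s_i$. The second statement is proved in the same way.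

**Step 7: $w$ forces $\pi_1,\dots,\pi_5$.** By Fact (d) it suffices to look at points $x\ge w$, and these force $\Gamma$.

- $\pi_1$ is in $\Gamma$.
- $\pi_2$: if $x\nVdash(p\to u)\vee p$, then by (8) $x\nVdash(p\to s_i)\vee p$ for some $i$. By $\pi_2^i$ some $x'\ge x$ forces $c\vee d$ but neither $p\to s_{i+1}$ nor $p$, hence by (8) neither $p\to u$ nor $p$. So $x\nVdash(c\vee d)\to((p\to u)\vee p)$.
- $\pi_3$: if $x\nVdash(\neg p\to v)\vee\neg p$, then by (8) $x\nVdash(\neg p\to t_i)\vee\neg p$ for some $i$. By $\pi_3^i$ some $x'\ge x$ forces $c\vee d$ but neither $\neg p\to t_{i+1}$ nor $\neg p$, hence neither $\neg p\to v$ nor $\neg p$. So $x\nVdash(c\vee d)\to((\neg p\to v)\vee\neg p)$.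
- $\pi_4,\pi_5$: if $x\nVdash\kappa$, then $x\nVdash p\to s_i$ and $x\nVdash\neg p\to t_j$ for some $i,j$. Let $l=\max(i,j)$. On points above $w$ we have $s_l\subseteq s_i$ and $t_l\subseteq t_j$, so $x\nVdash p\to s_l$ and $x\nVdash\neg p\to t_l$, that is, $x\nVdash\kappa_l$. By $\pi_4^l$ and $\pi_5^l$, $x$ forces neither $c\to(p\vee\neg p)$ nor $d\to(p\vee\neg p)$.

**Step 8: $\kappa$ fails at $w$.** As $w\nVdash\chi$, we have $w\nVdash p\to s_0$ and $w\nVdash\neg p\to t_0$, so $w\nVdash\kappa$ by (8). Thus $w\nVdash\Phi$. This proves (2).

By Lemma 2, a frame with such a point does not validate $\mathbf{MV}$. With (1), $\mathbf{MV}$ is not strongly complete. $\square$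

## 9. The logics between $\Phi$ and $\mathbf{MV}$, and classes closed under ultraproducts

**Theorem 8.** Every intermediate logic $L$ with $\Phi\in L\subseteq\mathbf{MV}$ is neither canonical nor strongly complete. There are infinitely many such $L$.

*Proof.* **Step 1: not canonical.** We find $W$ in the canonical frame of $L$. Prime theories containing $\mathbf{MV}$ contain $L$, and a prime theory that includes one of them contains $\mathbf{MV}$. So they form an upset of the canonical frame of $L$, and this upset is the canonical frame of $\mathbf{MV}$. By Lemmas 5 and 6 and Fact (a) the canonical frame of $L$ refutes $\Phi\in L$.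

**Step 2: not strongly complete.** If $\bigwedge\Gamma_0\to\chi$ were in $L$ for a finite $\Gamma_0\subseteq\Gamma$, it would be in $\mathbf{MV}$, contrary to Theorem 7(1). So $\Gamma\nvdash_L\chi$. A frame validating $L$ validates $\Phi$, so by Theorem 7(2) none of its points forces $\Gamma$ but not $\chi$ under any valuation.

**Step 3: infinitely many.** Enumerate $\mathbf{MV}$ as $\varphi_0,\varphi_1,\dots$ with $\varphi_0=\Phi$. Let $L_n$ be the smallest set containing intuitionistic logic and $\varphi_0,\dots,\varphi_n$ and closed under substitution and modus ponens. Then $\Phi\in L_n\subseteq\mathbf{MV}$, so $L_n$ is an intermediate logic as in the theorem; the sequence increases and its union is $\mathbf{MV}$. If it took only finitely many values, some $L_n$ would equal $\mathbf{MV}$, which is not finitely axiomatizable. $\square$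

For the last result recall Łoś's theorem: a first-order statement about elements holds in an ultraproduct iff it holds in the factors for a set of indices in the ultrafilter. A nonprincipal ultrafilter on $\omega$ contains all cofinite sets. A class defined by first-order sentences, such as the class of linear orders, is closed under ultraproducts.

**Theorem 9.** $\mathbf{MV}\ne\mathcal L(\mathcal K)$ for every class $\mathcal K$ of frames closed under ultraproducts over $\omega$; in particular for every first-order definable class. The same holds for every $L$ as in Theorem 8.

*Proof.* Let $\Phi\in L\subseteq\mathbf{MV}$, the case $L=\mathbf{MV}$ included, and suppose $L=\mathcal L(\mathcal K)$.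

**Step 1: models of finite parts.** Write $\Gamma=\bigcup_kG_k$ with $G_k$ finite and increasing. By Theorem 7(1), $\bigwedge G_k\to\chi\notin\mathbf{MV}$, hence it is not in $L$. So there are a frame $\underline P_k\in\mathcal K$, a valuation $V_k$ and a point $w_k$ forcing $G_k$ but not $\chi$.

**Step 2: forcing is first-order.** View $(\underline P_k,V_k)$ as a structure with the relation $\le$ and a unary predicate $Q_q$ for each variable $q$. For each $\psi$ there is a first-order formula $\psi^\circ(x)$ expressing $x\Vdash\psi$: put $q^\circ(x)=Q_q(x)$, let $\bot^\circ$ be false, let the translation commute with $\wedge$ and $\vee$, and put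
$$(\alpha\to\beta)^\circ(x)=\forall y\,\big(x\le y\wedge\alpha^\circ(y)\to\beta^\circ(y)\big).$$
That $\le$ is a partial order and that each $Q_q$ is an upset are also first-order conditions.

**Step 3: the ultraproduct.** Take the ultraproduct of the $(\underline P_k,V_k)$ over a nonprincipal ultrafilter on $\omega$. Its frame is the ultraproduct of the $\underline P_k$, hence in $\mathcal K$, so it validates $L\ni\Phi$. Let $w$ be the class of $(w_k)_{k\in\omega}$. Each $\gamma\in\Gamma$ lies in $G_k$ for all but finitely many $k$, so $w\Vdash\gamma$ by Łoś's theorem. As $w_k\nVdash\chi$ for all $k$, also $w\nVdash\chi$. By Theorem 7(2) this frame refutes $\Phi$, a contradiction. $\square$
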